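\title{Maximal subgroups of infinite index in finitely generated branch $p$-groups}

\begin{abstract}
For every prime $p$ we construct a finitely generated branch $p$-group that has a maximal subgroup of infinite index. The construction starts from a finitely generated residually finite $p$-group $\Gamma$ and an element of augmentation $1$ in $\mathbb{F}_p\Gamma$ that is not left invertible. This element gives a proper subgroup of $K=C_p\wr\Gamma$ that supplements the derived subgroup, and the subgroup survives as a proper profinitely dense subgroup when $K$ is placed along a ray of a suitable rooted tree. The same method embeds every finitely generated residually finite $p$-group in a finitely generated branch $p$-group with a maximal subgroup of infinite index. We also show that the Frattini subgroup of a finitely generated branch $p$-group $G$ is either $G'G^p$ or trivial.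
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Let $T$ be an infinite, locally finite rooted tree that is \emph{spherically homogeneous}: all vertices of level $n$, that is, at distance $n$ from the root, have the same number $m_n$ of children. We assume $m_n\ge 2$ for all $n$. Let $G$ be a group acting faithfully on $T$ by automorphisms. For a vertex $v$ let $T_v$ be the subtree rooted at $v$. The \emph{rigid stabilizer} $\mathrm{rist}_G(v)$ is the subgroup of all elements of $G$ that fix every vertex outside $T_v$, and $\mathrm{rist}_G(n)$ is the subgroup generated by the groups $\mathrm{rist}_G(v)$ with $v$ of level $n$. These groups move pairwise disjoint sets of vertices, so $\mathrm{rist}_G(n)$ is their direct product. The group $G$ is a \emph{branch group} if it acts transitively on each level of $T$ and $\mathrm{rist}_G(n)$ has finite index in $G$ for every $n$.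

The definition measures independence. An element that fixes level $n$ acts on each of the subtrees $T_v$ hanging from that level. In the full automorphism group of $T$ these actions can be prescribed independently of each other; in a subgroup $G$ they are usually correlated. An element lies in $\mathrm{rist}_G(n)$ exactly when each of its actions on a single $T_v$, extended by the identity, is again in $G$. So a branch group is one in which, at every level, the correlations are confined to a finite quotient. A branch group is infinite, because it is transitive on levels of unbounded size, and residually finite, because the pointwise stabilizers of the levels have finite index and trivial intersection.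

For a prime $p$, a \emph{$p$-group} is a group in which every element has order a power of $p$. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Do all maximal subgroups of a finitely generated branch $p$-group have finite index?}
\medskip

There are good reasons to guess that they do. In a finite $p$-group $P$ every maximal subgroup is normal of index $p$, and therefore a subset generates $P$ as soon as its image spans the vector space $P/P'P^p$. In an arbitrary $p$-group the maximal subgroups of finite index are still normal of index $p$, so the question asks whether this criterion for generation persists in finitely generated branch $p$-groups; Theorem~\ref{thm:dichotomy} makes this precise. Such groups are close to finite $p$-groups: they are residually finite, and every proper quotient is a finite $p$-group (Lemma~\ref{lem:justinf}). Pervova proved that the first Grigorchuk group $\mathcal{G}$, its generalizations $\mathcal{G}_\omega$ and the Gupta--Sidki $p$-groups have only maximal subgroups of finite index. Bondarenko constructed a finitely generated branch group with a maximal subgroup of infinite index, but in that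 example the group acts locally by elements of a finite group that coincides with its own derived subgroup, and no nontrivial finite $p$-group has this property.

\subsection*{Results}

The answer is nevertheless negative for every prime.

\begin{theorem}\label{thm:main}
Let $p$ be a prime. There are a finitely generated branch $p$-group $G$ and a proper subgroup $H<G$ with $HN=G$ for every normal subgroup $N$ of finite index in $G$. Hence $G$ has a maximal subgroup of infinite index.
\end{theorem}

Subgroups of branch groups are residually finite. For finitely generated $p$-groups this is the only obstruction to being a subgroup of one of our examples.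

\begin{theorem}\label{thm:embed}
Every finitely generated residually finite $p$-group embeds in a finitely generated branch $p$-group that has a maximal subgroup of infinite index.
\end{theorem}

\begin{corollary}\label{cor:continuum}
For every prime $p$ there are $2^{\aleph_0}$ pairwise non-isomorphic groups $G$ as in Theorem~\ref{thm:main}.
\end{corollary}

The corollary is the only statement that relies on \cite{Gri84,Gri85}. The last result says what a maximal subgroup of infinite index means for a branch $p$-group. The \emph{Frattini subgroup} $\Phi(G)$ is the intersection of all maximal subgroups of $G$, and $G^p$ is the subgroup generated by all $p$th powers.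

\begin{theorem}\label{thm:dichotomy}
Let $G$ be a finitely generated branch $p$-group and let $d=\dim_{\mathbb{F}_p}G/G'G^p$. The following are equivalent:
\begin{enumerate}
\item[(1)] $G$ has a maximal subgroup of infinite index;
\item[(2)] $G$ has a proper subgroup $H$ with $HG'=G$;
\item[(3)] some elements $h_1,\dots,h_d$ generate $G$ modulo $G'G^p$ but do not generate $G$;
\item[(4)] $\Phi(G)=1$;
\item[(5)] $\Phi(G)\ne G'G^p$;
\item[(6)] $G$ has a faithful primitive action on an infinite set.
\end{enumerate}
So either all maximal subgroups of $G$ are normal of index $p$ and $\Phi(G)=G'G^p$ has finite index, or $\Phi(G)=1$ and $G$ is a faithful primitive permutation group of infinite degree. Both cases occur for every $p$.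
\end{theorem}

\subsection*{The method}

In a finitely generated $p$-group, a proper subgroup that supplements the derived subgroup lies in a maximal subgroup of infinite index (Section~\ref{sec:dense}). We first find such a subgroup in a group that is not branch, and then carry it into a branch group.

The first task becomes linear in a wreath product $K=C_p\wr\Gamma$: a proper left ideal of $\mathbb{F}_p\Gamma$ that contains an element of augmentation $1$ gives a proper subgroup $L$ with $LK'=K$ (Section~\ref{sec:wreath}). So we need a $p$-group $\Gamma$ and an element $u\in\mathbb{F}_p\Gamma$ of augmentation $1$ without a left inverse. In Section~\ref{sec:u} we take for $\Gamma$ a group of tree automorphisms and exhibit a nonzero function on infinite words that $u$ annihilates; the case $p=3$ is worked by hand first. In Section~\ref{sec:branch} we let $K$ act on a tree along a ray and add a finite group permuting the first level. The tree is designed so that the resulting group $G$ is a branch $p$-group. The subgroup generated by $L$ and the finite group is proper because a relation that expresses an element of $K\setminus L$ in these generators gets shorter as one moves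 down the ray. Sections~\ref{sec:proofs} and~\ref{sec:frattini} finish the proofs.

\section{Dense subgroups}\label{sec:dense}

We write $g^c=c^{-1}gc$ and $[g,h]=g^{-1}h^{-1}gh$, and $G^{(i)}$ for the $i$th derived subgroup, so that $G^{(0)}=G$ and $G^{(i+1)}=(G^{(i)})'$. The \emph{core} of a subgroup $M\le G$ is the intersection of its conjugates; it is the largest normal subgroup of $G$ inside $M$ and the kernel of the action of $G$ on the cosets of $M$, so it has finite index if $M$ has. A subgroup $H\le G$ is \emph{dense} if $HN=G$ for every normal subgroup $N$ of finite index, that is, if $H$ maps onto every finite quotient of $G$; this is density in the profinite topology. We use two textbook facts: a subgroup of finite index in a finitely generated group is finitely generated, and a maximal subgroup of a finite $p$-group is normal of index $p$.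

\begin{lemma}\label{lem:dense}
Let $G$ be a group and $H\le G$.
\begin{enumerate}
\item[(a)] If $G$ is a finitely generated torsion group, then $G^{(i)}$ has finite index in $G$ for every $i$.
\item[(b)] If $G$ is a $p$-group, then every maximal subgroup of finite index is normal of index $p$ and contains $G'G^p$.
\item[(c)] If $G$ is a $p$-group and $HG'G^p=G$, then $H$ is dense. In particular $H=G$ if $G$ is finite.
\item[(d)] If $G$ is finitely generated and $H$ is proper and dense, then $H$ lies in a maximal subgroup of $G$, and every maximal subgroup containing $H$ has infinite index.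
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $G^{(i)}$ has finite index, it is finitely generated. Then $G^{(i)}/G^{(i+1)}$ is a finitely generated abelian torsion group, hence finite.

(b) Let $M$ be maximal of finite index, with core $N$. Then $M/N$ is a maximal subgroup of the finite $p$-group $G/N$, so $M$ is normal of index $p$. Since $G/M$ is cyclic of order $p$, it follows that $G'G^p\le M$.

(c) Let $N$ be normal of finite index and suppose $HN\ne G$. The subgroup $HN$ has finite index, so it lies in a maximal subgroup $M$ of finite index. By (b), $M\supseteq HG'G^p=G$, which is absurd. If $G$ is finite, take $N=1$.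

(d) The union of a chain of proper subgroups is proper, since otherwise one member of the chain would contain a finite generating set. So Zorn's lemma gives a maximal subgroup $M\ge H$. If $M$ had finite index, so would its core $N$, and then $G=HN\le M$.
\end{proof}

\section{Automorphisms of rooted trees}\label{sec:trees}

Let $X_0,X_1,\dots$ be finite sets with at least two elements each. For $n\ge0$ let $T_n$ be the tree whose vertices of level $i$ are the words $x_nx_{n+1}\cdots x_{n+i-1}$ with $x_j\in X_j$; the children of a word $v$ are the words $vx$. The subtree below a vertex of level $i$ of $T_n$ is a copy of $T_{n+i}$. In this section $n$ is fixed and $X=X_n$ is the first level of $T_n$.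

Automorphisms act on the right. For $g\in\operatorname{Aut}T_n$ and a vertex $v$ of level $i$, the \emph{section} $g|_v\in\operatorname{Aut}T_{n+i}$ is defined by $(vw)g=(vg)(w\,g|_v)$. Then
\begin{equation}\label{eq:sec}
(gh)|_v=g|_v\,h|_{vg},\qquad g^{-1}|_{vg}=(g|_v)^{-1},\qquad g|_{vw}=(g|_v)|_w .
\end{equation}
An automorphism is determined by the permutation it induces on $X$ and by its sections at the points of $X$, and these data can be chosen freely. We shall define automorphisms recursively, by rules such as ``$b$ fixes $X$ pointwise and $b|_0=b$''; such a rule is legitimate because it defines the action on words of length $i$ from an action on words of length $i-1$.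

Let $\operatorname{St}(i)$ be the group of automorphisms that fix every vertex of level $i$, and $\operatorname{St}_G(i)=G\cap\operatorname{St}(i)$. By \eqref{eq:sec}, the map $g\mapsto(g|_v)_v$, with $v$ running over level $i$, is an injective homomorphism from $\operatorname{St}(i)$ to a direct power of $\operatorname{Aut}T_{n+i}$. For such a vertex $v$ and $y\in\operatorname{Aut}T_{n+i}$, let $v*y$ be the element of $\operatorname{St}(i)$ with section $y$ at $v$ and trivial sections at the other vertices of level $i$. Thus $y\mapsto v*y$ is a homomorphism, $x*(w*y)=(xw)*y$, and $v*y\in\mathrm{rist}_G(v)$ whenever $v*y\in G$.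

An automorphism is \emph{rooted} if its sections at all points of $X$ are trivial: it changes the first letter of a word and nothing else. We identify a permutation of $X$ with the rooted automorphism it defines. From \eqref{eq:sec} we get $g^c|_{xc}=(c|_x)^{-1}\,g|_x\,c|_{xg}$ for $x\in X$. Hence
\begin{equation}\label{eq:conj}
g^c|_{xc}=g|_x\ \text{ if $c$ is rooted},\qquad (x*y)^c=x*y^{c|_x}\ \text{ if $xc=x$}.
\end{equation}

All our groups are generated by a group $A$ of rooted automorphisms and a group $B\le\operatorname{St}(1)$. In any group,
\begin{equation}\label{eq:collect}
a_0\beta_1a_1\beta_2\cdots\beta_ra_r=(a_0a_1\cdots a_r)\,\beta_1^{a_1\cdots a_r}\beta_2^{a_2\cdots a_r}\cdots\beta_r^{a_r}.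
\end{equation}
So every $g\in\langle A,B\rangle$ has a \emph{standard expression} $g=a\beta_1^{c_1}\cdots\beta_r^{c_r}$ with $a,c_i\in A$ and $\beta_i\in B$, and the least possible $r$ is the \emph{length} of $g$. By \eqref{eq:collect}, a product of $r$ letters from $B$ and any number of rooted letters from $A$ has length at most $r$, and it has a standard expression in which $a$ is the product of the rooted letters.

The order of an automorphism can be computed one level down.

\begin{lemma}\label{lem:order}
Suppose that $g\in\operatorname{Aut}T_n$ induces on $X$ a permutation of $p$-power order and that for every $x\in X$, with orbit $O_x=x\langle g\rangle$, the section $g^{|O_x|}|_x$ has $p$-power order. Then $g$ has $p$-power order.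
\end{lemma}

\begin{proof}
The numbers $|O_x|$ are powers of $p$; let $q$ be the largest. Then $g^q\in\operatorname{St}(1)$, and $g^q|_x=(g^{|O_x|}|_x)^{q/|O_x|}$ has $p$-power order for each of the finitely many $x$.
\end{proof}

\begin{lemma}\label{lem:orbit}
Let $g=a\beta_1^{c_1}\cdots\beta_r^{c_r}$ with $a,c_i$ rooted and $\beta_i\in\operatorname{St}(1)$. Let $x\in X$ and $O=x\langle a\rangle$. Then $g$ acts on $X$ as $a$, and
\[
g^{|O|}|_x=\prod_{t=1}^{|O|}\ \prod_{i=1}^{r}\beta_i|_{xa^tc_i^{-1}} .
\]
Thus $g^{|O|}|_x$ is a product, in some order, of the sections $\beta_i|_z$ over all pairs $(i,z)$ with $zc_i\in O$, each pair occurring exactly once.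
\end{lemma}

\begin{proof}
Each $\beta_i^{c_i}$ lies in $\operatorname{St}(1)$. By \eqref{eq:sec} and \eqref{eq:conj}, $g|_y=\prod_i\beta_i^{c_i}|_{ya}=\prod_i\beta_i|_{yac_i^{-1}}$ for $y\in X$, and $g^{|O|}|_x=g|_x\,g|_{xa}\cdots g|_{xa^{|O|-1}}$. The points $xa^t$ with $1\le t\le|O|$ run once through $O$.
\end{proof}

\section{Dense subgroups of wreath products}\label{sec:wreath}

We look for a finitely generated residually finite $p$-group $K$ with a proper subgroup $L$ such that $LK'=K$. The problem becomes one about modules if $K$ is a split extension of an elementary abelian group by a group $\Gamma$ and $L$ contains $\Gamma$, for then $L$ is determined by a $\Gamma$-submodule. We take the free module of rank one.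

Let $R=\mathbb{F}_p\Gamma$ be the group algebra. The \emph{augmentation} of $\sum_\gamma\lambda_\gamma\gamma\in R$ is $\sum_\gamma\lambda_\gamma\in\mathbb{F}_p$. The elements of augmentation $0$ form the augmentation ideal $\mathfrak{a}$, which is generated as an additive group by the elements $\gamma-1$. An element $u$ is \emph{left invertible} if $cu=1$ for some $c\in R$. Let $K=R\rtimes\Gamma$ be the group of pairs $(\mu,\gamma)$ with $(\mu,\gamma)(\mu',\gamma')=(\mu+\gamma\mu',\gamma\gamma')$. This is the restricted wreath product $C_p\wr\Gamma$.

\begin{proposition}\label{prop:wreath}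
Let $\Gamma$ be a finitely generated residually finite $p$-group and let $u\in R=\mathbb{F}_p\Gamma$ be an element of augmentation $1$ that is not left invertible. Put $K=R\rtimes\Gamma$ and $L=Ru\rtimes\Gamma$. Then $K$ is a finitely generated residually finite $p$-group, $L$ is a proper subgroup of $K$, and $LK'=K$.
\end{proposition}

\begin{proof}
The group $K$ is generated by $\Gamma$ and $(1_R,1)$, because the conjugates $(\gamma,1)$ of this element generate $R$. If $\gamma$ has order $q$, then $(\mu,\gamma)^q\in R$, and $R$ has exponent $p$; so $K$ is a $p$-group. For a normal subgroup $N$ of finite index in $\Gamma$ there is a natural homomorphism from $K$ onto the finite group $\mathbb{F}_p[\Gamma/N]\rtimes\Gamma/N$. Let $(\mu,\gamma)\ne(0,1)$. If $\gamma\ne1$, choose $N$ with $\gamma\notin N$. If $\gamma=1$, choose $N$ such that the finitely many elements in the support of $\mu$ have distinct images in $\Gamma/N$; then the image of $\mu$ is nonzero. In both cases $(\mu,\gamma)$ survives, so $K$ is residually finite.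

The set $L$ is a subgroup because $Ru$ is a left ideal, and $L\ne K$ because $1_R\notin Ru$. Finally,
\[
(0,\gamma)(1_R,1)(0,\gamma)^{-1}(1_R,1)^{-1}=(\gamma-1,1),
\]
so $\mathfrak{a}\le K'$. Since $u$ has augmentation $1$, we have $R=\mathbb{F}_pu+\mathfrak{a}\subseteq LK'$. As $\Gamma\le L$, this gives $LK'=K$.
\end{proof}

\begin{remark}\label{rem:finite}
If $\Gamma$ is a finite $p$-group, every element of augmentation $1$ is left invertible, since otherwise the proposition would contradict Lemma~\ref{lem:dense}(c). So the support of an element $u$ as in the proposition generates an infinite group, and yet the image of $u$ in $\mathbb{F}_p[\Gamma/N]$ is left invertible for every normal subgroup $N$ of finite index. No finite quotient of $\Gamma$ can detect that $u$ has no left inverse.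
\end{remark}

\section{A non-invertible element of augmentation one}\label{sec:u}

To show that $u$ is not left invertible it is enough to find a left $R$-module and a vector $f\ne0$ in it with $uf=0$, for $cu=1$ would give $f=cuf=0$. A group $\Gamma$ of automorphisms of the tree of finite words over an alphabet also acts on infinite words $z=z_1z_2\cdots$, and for a $\Gamma$-invariant set $Z$ of infinite words the functions $f\colon Z\to\mathbb{F}_p$ form a left $R$-module under $(\gamma f)(z)=f(z\gamma)$. We build $u$ from sums over finite subgroups, because these act on functions as sums over one coordinate. Throughout, $\sigma$ is the shift, $\sigma(z_1z_2z_3\cdots)=z_2z_3\cdots$, the alphabet is an additive group, and $Z$ is the set of infinite words with finitely many nonzero letters.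

\subsection{The case $p=3$}\label{sub:three}

Let the alphabet be $\mathbb{Z}/3$. Let $a$ be the rooted automorphism $x\mapsto x+1$, and let $b\in\operatorname{St}(1)$ have sections $b|_0=b$, $b|_1=a$, $b|_2=a^{-1}$. Then $a^3=1$, and $b^3=1$ because $b^3=0*b^3$ acts trivially on each level by induction. Put $\Gamma=\langle a,b\rangle$.

The reason why $\Gamma$ is a $3$-group is visible in the element $ab$. By Lemma~\ref{lem:orbit},
\[
(ab)^3|_0=a\,a^{-1}\,b=b,\qquad (ab)^3|_1=a^{-1}\,b\,a,\qquad (ab)^3|_2=b\,a\,a^{-1}=b .
\]
Along the orbit the rooted letters $a$ and $a^{-1}$ cancel, the sections have order $3$, and $ab$ has order $9$.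

Now let $\widehat{a}=1+a+a^2$ and $\widehat{b}=1+b+b^2$, and try $u=1-\widehat{a}+t\widehat{b}$ with $t\in\mathbb{F}_3$. The augmentation is $1-3+3t=1$. The element $b$ fixes $0^\infty$ and sends $0^nxyw$ to $0^nx(y\pm1)w$ for $x\ne0$, so
\[
(\widehat{a}f)(z)=\sum_{x}f(x\,\sigma z),\qquad (\widehat{b}f)(0^\infty)=0,\qquad (\widehat{b}f)(0^nxyw)=\sum_{y'}f(0^nxy'w).
\]
To turn $uf=0$ into a recursion, we ask that $f$ reproduce itself under summation over the first letter: $\sum_xf(xw)=f(w)$. With $\psi=\widehat{b}f$, the equation $uf=0$ then reads $f(z)=f(\sigma z)-t\psi(z)$. Put $z=0^nxy'w$ and sum over $y'$. The term $t\psi(z)$ does not depend on $y'$ and contributes $0$, so $\psi(0^nxyw)$ does not depend on $n$ and equals $\sum_{y'}f(y'w)=f(w)$. Hence $f$ must satisfy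
\[
f(0^nxyw)=f(\sigma(0^nxyw))-tf(w)\qquad(x\ne0),
\]
and on $Z$ this determines $f$ from the value $f(0^\infty)=1$. We get $f(10^\infty)=f(20^\infty)=1-t$, and the reproducing property at $w=0^\infty$ says $3-2t=1$, which forces $t=1$. So
\[
u=1-a-a^2+b+b^2,\qquad f(0^\infty)=1,\quad f(x0^\infty)=0,\quad f(yx0^\infty)=-1
\]
for $x\ne0$ and all $y$. As a check, at $z=10^\infty$ we have $f(z)=0$, $(\widehat{a}f)(z)=1+0+0=1$ and $(\widehat{b}f)(z)=0-1-1=1$, so $(uf)(z)=0-1+1=0$.

The recursion also gives $f(0^nx0^\infty)=-n$ for $x\ne0$, so $f$ does not depend on finitely many letters only. This is forced: on the functions of the first $i$ letters $\Gamma$ acts through a finite quotient, and by Remark~\ref{rem:finite} no nonzero such function is annihilated by $u$.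

\subsection{The group $\Gamma$}\label{sub:Gamma}

The example used three things: the rooted sections of $b$ cancel along orbits; the powers of each rooted section run through all translations of the alphabet, so that $\widehat{b}$ sums over a full coordinate; and the number of rooted sections is prime to $p$, so that the equation for $t$ can be solved. For a general prime we fix a finite abelian $p$-group $A$, written additively, a nontrivial cyclic subgroup $C\le A$ contained in no larger cyclic subgroup, a set $S$ of generators of $C$ whose size $m=|S|$ is prime to $p$, and automorphisms $\varphi_s$ of $A$ $(s\in S)$ with $\sum_{s\in S}\varphi_s=0$. Here each single element of $S$ generates $C$; in particular $0\notin S$. Such data exist.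
\begin{itemize}
\item For odd $p$ take $A=C=\mathbb{Z}/p$, $S=\{1,-1\}$, $\varphi_1=1$, $\varphi_{-1}=-1$.
\item For $p=2$ take $A=(\mathbb{Z}/8)^2$, $C=\mathbb{Z}/8\times0$, $S=\{(1,0),(3,0),(5,0)\}$, and the automorphisms $1,\omega,\omega^2$, where $\omega=\begin{pmatrix}0&-1\\1&-1\end{pmatrix}$. This matrix has determinant $1$ and trace $-1$, so it is invertible and $\omega^2+\omega+1=0$. The order of $C$ is the exponent of $A$, so no larger cyclic subgroup contains $C$.
\end{itemize}
For $p=2$ the group $A$ cannot be cyclic, since a sum of an odd number of units of $\mathbb{Z}/2^j$ is odd. Also $m\ge3$, since a single automorphism is not zero, and a cyclic $2$-group with three generators has order at least $8$.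

If a cyclic subgroup meets $S$, it contains $C$, so it equals $C$ and contains all of $S$. Hence $S\cap\langle a\rangle$ is empty or equal to $S$, and
\begin{equation}\label{eq:cancel}
\sum_{s\in S\cap\langle a\rangle}\varphi_s=0\qquad\text{for every }a\in A .
\end{equation}

Consider the tree of finite words over the alphabet $A$. For $a\in A$ let $\alpha(a)$ be the rooted automorphism $x\mapsto x+a$. For $k\in A$ let $\beta(k)\in\operatorname{St}(1)$ have section $\beta(k)$ at $0$, section $\alpha(\varphi_s(k))$ at $s\in S$, and trivial sections elsewhere. On infinite words, $\beta(k)$ fixes $0^\infty$ and, for $x\ne0$,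
\begin{equation}\label{eq:betaaction}
(0^nxyw)\beta(k)=\begin{cases}0^nx\,(y+\varphi_x(k))\,w&\text{if }x\in S,\\ 0^nxyw&\text{if }x\notin S.\end{cases}
\end{equation}
This formula shows that $\beta$ is a homomorphism. Put $\Gamma=\langle\alpha(A),\beta(A)\rangle$. It is finitely generated, it is residually finite because it acts faithfully on a locally finite rooted tree, and by \eqref{eq:sec} all sections of its elements lie in $\Gamma$. For $p=3$ it is the group of Section~\ref{sub:three}, with $a=\alpha(1)$ and $b=\beta(1)$.

\begin{lemma}\label{lem:Gammap}
$\Gamma$ is a $p$-group.
\end{lemma}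

\begin{proof}
We use induction on the length $r$ with respect to $\alpha(A)$ and $\beta(A)$. Elements of length $0$ lie in $\alpha(A)$. Let $g=\alpha(a)\prod_{i=1}^r\beta(k_i)^{\alpha(c_i)}$ have length $r\ge1$, let $x\in A$ and $O=x+\langle a\rangle$. By Lemma~\ref{lem:order} it suffices to show that $h=g^{|O|}|_x$ has $p$-power order. By Lemma~\ref{lem:orbit}, $h$ is a product of the letters $\beta(k_i)$ with $c_i\in O$ and the rooted letters $\alpha(\varphi_s(k_i))$ with $s+c_i\in O$, each occurring once. If some $c_i$ is not in $O$, then $h$ has length less than $r$, and we are done.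

The difficulty is the case in which all $c_i$ lie in $O$, where the length need not drop. Here $s+c_i\in O$ if and only if $s\in\langle a\rangle$, so the product of the rooted letters of $h$ is the translation by
\[
\sum_{i=1}^r\ \sum_{s\in S\cap\langle a\rangle}\varphi_s(k_i)=0,
\]
by \eqref{eq:cancel}. By \eqref{eq:collect}, $h=\prod_{i=1}^r\beta(k_i')^{\alpha(c_i')}$ for some $k_i',c_i'\in A$, and $h\in\operatorname{St}(1)$. Let $y\in A$. By Lemma~\ref{lem:orbit} for the orbit $\{y\}$, the section $h|_y$ is a product of the letters $\beta(k_i')$ with $c_i'=y$ and the rooted letters $\alpha(\varphi_s(k_i'))$ with $s+c_i'=y$. If some $c_i'$ differs from $y$, then $h|_y$ has length less than $r$. If all $c_i'$ equal $y$, there are no rooted letters, since $0\notin S$, and $h|_y\in\beta(A)$. In both cases $h|_y$ has $p$-power order, and Lemma~\ref{lem:order} shows that $h$ has $p$-power order.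
\end{proof}

\begin{remark}\label{rem:descent}
Condition \eqref{eq:cancel} cannot be dropped. Let $A=\mathbb{Z}/p$ and suppose $\sum_s\varphi_s$ is multiplication by $\lambda\ne0$. Fix $k\ne0$. For $a\ne0$ the element $g=\alpha(a)\beta(k)$ permutes the first level in one cycle of length $p$, and $g^p|_0$ has the form $\alpha(c)\beta(k)\alpha(c')$ with $c+c'=\lambda k$, so it is conjugate to $\alpha(\lambda k)\beta(k)$. If $g^j=1$ with $j\ge1$, then $p\mid j$ and $(\alpha(\lambda k)\beta(k))^{j/p}=1$. Taking $j$ minimal over all $a\ne0$ gives a contradiction, so $g$ has infinite order.
\end{remark}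

\subsection{The element $u$}\label{sub:u}

In $R=\mathbb{F}_p\Gamma$ put
\[
\widehat{\alpha}=\sum_{a\in A}\alpha(a),\qquad \widehat{\beta}=\sum_{k\in A}\beta(k),\qquad t=-1/m\in\mathbb{F}_p,\qquad u=1-\widehat{\alpha}+t\widehat{\beta}.
\]
Since $|A|=0$ in $\mathbb{F}_p$, the element $u$ has augmentation $1$.

\begin{lemma}\label{lem:u}
The element $u$ is not left invertible in $\mathbb{F}_p\Gamma$.
\end{lemma}

\begin{proof}
Each generator of $\Gamma$ changes at most one letter of a word, so $Z$ is $\Gamma$-invariant. We construct $f\colon Z\to\mathbb{F}_p$ with $f\ne0$ and $uf=0$. Let the height of $z\in Z$ be the position of its last nonzero letter, and $0$ for $z=0^\infty$. Define $f$ and an auxiliary function $\psi$ by recursion on the height. Put $f(0^\infty)=1$ and $\psi(0^\infty)=0$. For $z=0^nxw$ with $x\ne0$ put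
\[
\psi(z)=\begin{cases}f(\sigma w)&\text{if }x\in S,\\0&\text{if }x\notin S,\end{cases}
\]
and
\begin{equation}\label{eq:rec}
f(z)=f(\sigma z)-t\psi(z).
\end{equation}
The words $\sigma z$ and $\sigma w$ have smaller height than $z$, so the recursion is well founded. Formula \eqref{eq:rec} also holds at $z=0^\infty$, and $\psi(0w)=\psi(w)$ for all $w\in Z$.

\emph{Step 1: $\sum_{x\in A}f(xw)=f(w)$ for all $w\in Z$.} By \eqref{eq:rec}, the definition of $\psi$ and $tm=-1$,
\[
\sum_{x\in A}f(xw)=|A|f(w)-t\psi(0w)-t\sum_{x\in S}\psi(xw)=-t\psi(w)-tmf(\sigma w)=f(\sigma w)-t\psi(w),
\]
and this is $f(w)$ by \eqref{eq:rec}. It follows that $(\widehat{\alpha}f)(z)=\sum_{a}f((z_1+a)\,\sigma z)=f(\sigma z)$.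

\emph{Step 2: $\widehat{\beta}f=\psi$.} If $z=0^\infty$ or the first nonzero letter of $z$ is not in $S$, all $\beta(k)$ fix $z$, so $(\widehat{\beta}f)(z)=|A|f(z)=0=\psi(z)$. Let $z=0^nxyw$ with $x\in S$ and $y\in A$. Since $\varphi_x$ is a bijection, \eqref{eq:betaaction} gives $(\widehat{\beta}f)(z)=F_n$, where $F_j=\sum_{y'\in A}f(0^jxy'w)$. We have $\psi(0^jxy'w)=f(w)$ for all $j$ and $y'$, so summing \eqref{eq:rec} over $y'$ gives
\[
F_0=\sum_{y'}f(y'w)-t|A|f(w)=f(w),\qquad F_j=F_{j-1}-t|A|f(w)=F_{j-1}\quad(j\ge1),
\]
where the first equation uses Step 1. Thus $(\widehat{\beta}f)(z)=f(w)=\psi(z)$.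

By the two steps and \eqref{eq:rec}, $(uf)(z)=f(z)-f(\sigma z)+t\psi(z)=0$ for all $z\in Z$.
\end{proof}

Lemmas~\ref{lem:Gammap} and~\ref{lem:u} supply the hypotheses of Proposition~\ref{prop:wreath}.

\begin{corollary}\label{cor:KL}
For every prime $p$ there are a finitely generated residually finite $p$-group $K$ and a proper subgroup $L<K$ with $LK'=K$.
\end{corollary}

\section{A branch group around a given $p$-group}\label{sec:branch}

By Lemma~\ref{lem:dense}(c),(d), the group $K$ of Corollary~\ref{cor:KL} has a maximal subgroup of infinite index. It remains to pass to a branch group without losing this property.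

\begin{proposition}\label{prop:branch}
Let $K$ be a finitely generated residually finite $p$-group and $L<K$ a proper subgroup with $LK'=K$. Then there is a finitely generated branch $p$-group $G$ that contains a subgroup isomorphic to $K$ and has a proper dense subgroup.
\end{proposition}

We imitate the elements $\beta(k)$: an element $k\in K$ will fix a ray $ooo\cdots$, and below a few vertices next to the ray it will act by rooted automorphisms. For $K$ to act faithfully, these rooted automorphisms must see larger and larger finite quotients $Q_n$ of $K$, so the alphabet changes with the level and the rooted groups $A_n$ contain $Q_n$. They need not be abelian, and a cancellation rule like \eqref{eq:cancel} is not available. We replace it by geometry: $A_n$ maps onto a small vector space $D$, and the positions of the rooted sections are chosen in $D$ so that a cyclic orbit meets few of them. Finally, for branching we need to move the positions of the sections apart, and for this we take $A_n$ to be a wreath product. The subgroup $L$ plays no role before Section~\ref{sub:H}.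

\subsection{The construction}\label{sub:construction}

The group $K$ is countable, residually finite and nontrivial. List its nontrivial elements as $k_0,k_1,\dots$, choose normal subgroups $U_i$ of finite index with $k_i\notin U_i$, and put $N_n=U_0\cap\dots\cap U_n$. Then $N_0\ge N_1\ge\cdots$ are proper normal subgroups of finite index with trivial intersection, and $Q_n=K/N_n$ is a nontrivial finite $p$-group. A maximal subgroup of $Q_0$ is normal of index $p$, so there is a surjective homomorphism $\chi\colon K\to\mathbb{F}_p$.

Let $D=\mathbb{F}_p^3$ with basis $e_1,e_2,e_3$, and let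
\[
\bar{s}_0=e_1+e_2+e_3,\qquad \bar{s}_1=e_2+e_3,\qquad \bar{s}_2=e_1+e_3,\qquad \bar{s}_3=e_1+e_2 .
\]
Proportional nonzero vectors have the same support, and these four supports are distinct and have at least two elements. Therefore:
\begin{enumerate}
\item[(D1)] the vectors $\bar{s}_j$ are nonzero, and no two of them lie on one line through $0$;
\item[(D2)] no $\bar{s}_j$ lies on a coordinate axis $\mathbb{F}_pe_i$.
\end{enumerate}
We need one position $\bar{s}_j$ for each basis vector and one for $Q_n$; dimension $2$ is too small for $p=2$, since $\mathbb{F}_2^2$ has only one point off the axes.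

Let $X_n=Q_n\times D$. The sets $Q_n\times\{\delta\}$ are its \emph{fibers}. For a function $\eta\colon D\to Q_n$ and $c\in D$ let $(\eta,c)$ be the permutation of $X_n$ given by
\[
(q,\delta)(\eta,c)=(q\,\eta(\delta),\ \delta+c).
\]
These permutations form a group $A_n\cong Q_n\wr D$ of order $|Q_n|^{|D|}|D|$, a finite $p$-group. It is transitive, since $(\eta,\delta)$ with $\eta(0)=q$ maps $(1,0)$ to $(q,\delta)$. We write a bar for both projections $X_n\to D$, $(q,\delta)\mapsto\delta$, and $A_n\to D$, $(\eta,c)\mapsto c$. The second is a homomorphism, and $\overline{xa}=\bar{x}+\bar{a}$. Put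
\[
o=(1,0),\qquad s_j=(1,\bar{s}_j)\quad(0\le j\le3),\qquad \Omega=\{o,s_0,s_1,s_2,s_3\}\subseteq X_n ,
\]
with the same names on every level. The points of $\Omega$ lie in distinct fibers.

Define homomorphisms $\phi_n^{(j)}\colon K\to A_n$ as follows: $\phi_n^{(0)}(k)=(\eta_k,0)$, where $\eta_k(0)=kN_n$ and $\eta_k(\delta)=1$ for $\delta\ne0$; and $\phi_n^{(j)}(k)=(1,\chi(k)e_j)$ for $j=1,2,3$. The kernel of $\phi_n^{(0)}$ is $N_n$. The four images generate $A_n$: the last three give all $(1,c)$, and conjugating $(\eta,0)$ by $(1,c)$ gives $(\eta',0)$ with $\eta'(\delta)=\eta(\delta-c)$, so the copy of $Q_n$ acting on the fiber over $0$ is carried to the copy acting on any other fiber.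

Let $T_n$ be the trees of Section~\ref{sec:trees} for the alphabets $X_0,X_1,\dots$, with $A_n$ acting on $T_n$ by rooted automorphisms. For $k\in K$ let $b_n(k)\in\operatorname{Aut}T_n$ fix $X_n$ pointwise, with sections
\[
b_n(k)|_o=b_{n+1}(k),\qquad b_n(k)|_{s_j}=\phi_{n+1}^{(j)}(k)\quad(0\le j\le3),
\]
and trivial sections outside $\Omega$. Put $G_n=\langle A_n,b_n(K)\rangle$ and $G=G_0$. Lengths in $G_n$ are taken with respect to $A_n$ and $b_n(K)$.

\begin{lemma}\label{lem:basic}
For every $n\ge0$ the following hold.
\begin{enumerate}
\item[(a)] The map $b_n\colon K\to\operatorname{Aut}T_n$ is an injective homomorphism, and $G_n$ is finitely generated.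
\item[(b)] The sections of elements of $G_n$ at vertices of level $i$ lie in $G_{n+i}$, and $G_{n+1}$ is generated by the sections $b_n(k)|_z$ with $k\in K$, $z\in\Omega$.
\item[(c)] For every $x\in X_n$ and $\theta\in G_{n+1}$ there is $g\in G_n$ with $xg=x$ and $g|_x=\theta$.
\item[(d)] $G_n$ is transitive on every level of $T_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements $b_n(k)b_n(k')$ and $b_n(kk')$ fix $X_n$ and have equal sections outside $o$, and their sections at $o$ are $b_{n+1}(k)b_{n+1}(k')$ and $b_{n+1}(kk')$. By induction on the level, for all $n$ at once, they agree on every level. If $b_n(k)=1$, then its section at the vertex $o^is_0$, which is $\phi_{n+i+1}^{(0)}(k)$, is trivial for every $i\ge0$, so $k\in\bigcap_iN_{n+i+1}=1$. Since $A_n$ is finite and $K$ is finitely generated, $G_n$ is finitely generated.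

(b) The first-level sections of the generators lie in $G_{n+1}$, and \eqref{eq:sec} gives the first claim. The sections named in the second claim include $b_{n+1}(K)$ and the four images $\phi_{n+1}^{(j)}(K)$, which generate $A_{n+1}$.

(c) The map $g\mapsto g|_x$ is a homomorphism on the stabilizer of $x$. Given $z\in\Omega$, choose $a\in A_n$ with $za=x$. Then $b_n(k)^a$ fixes $x$ and has section $b_n(k)|_z$ there, by \eqref{eq:conj}. So the image contains the generators in (b).

(d) Use induction on the level, for all $n$ at once. Given vertices $xw$ and $x'w'$ of the same level, an element of $A_n$ maps $xw$ to $x'w$. By induction some $\theta\in G_{n+1}$ maps $w$ to $w'$, and by (c) an element of $G_n$ maps $x'w$ to $x'w'$.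
\end{proof}

\subsection{The groups $G_n$ are $p$-groups}\label{sub:torsion}

As in Lemma~\ref{lem:Gammap}, passing to a section either shortens an element or puts it in a special form. For $a\in A_n$ let $J(a)=\{j:\bar{s}_j\in\langle\bar{a}\rangle\}$. The subgroup $\langle\bar{a}\rangle$ is $0$ or a line. So $|J(a)|\le1$ by (D1), and $J(a)=\emptyset$ if $a\in\phi_n^{(j)}(K)$ for some $j$, because then $\bar{a}=0$ or $\bar{a}$ lies on a coordinate axis, and (D1), (D2) apply.

\begin{lemma}\label{lem:step}
Let $g=a\prod_{i=1}^rb_n(k_i)^{c_i}$ with $a,c_i\in A_n$ and $r\ge1$. Let $x\in X_n$, $O=x\langle a\rangle$ and $h=g^{|O|}|_x$. Then either $h$ has length less than $r$, or $h$ is a product of $r$ letters from $b_{n+1}(K)$ and of rooted letters from $\phi_{n+1}^{(j)}(K)$ with $j\in J(a)$.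
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:orbit}, $h$ is a product of the letters $b_{n+1}(k_i)$ with $oc_i\in O$, each once, and the rooted letters $\phi_{n+1}^{(j)}(k_i)$ with $s_jc_i\in O$. If some $oc_i$ is not in $O$, the length of $h$ is less than $r$. Suppose all $oc_i$ lie in $O$. The projection of $O$ to $D$ is the coset $\bar{x}+\langle\bar{a}\rangle$, and it contains $\overline{oc_i}=\bar{c}_i$. If $s_jc_i\in O$, it also contains $\bar{s}_j+\bar{c}_i$, so $\bar{s}_j\in\langle\bar{a}\rangle$.
\end{proof}

\begin{lemma}\label{lem:Gp}
Every $G_n$ is a $p$-group.
\end{lemma}

\begin{proof}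
We show by induction on $r$, for all $n$ at once, that elements of length $r$ have $p$-power order. Elements of length $0$ lie in $A_n$. Let $g=a\prod_{i=1}^rb_n(k_i)^{c_i}$ have length $r\ge1$, and let $x$, $O$, $h$ be as in Lemma~\ref{lem:step}. By Lemma~\ref{lem:order} it suffices to show that $h$ has $p$-power order. This holds by induction if $h$ has length less than $r$. Otherwise the second alternative of Lemma~\ref{lem:step} holds. If $J(a)=\emptyset$, then $h$ lies in the $p$-group $b_{n+1}(K)$.

Let $J(a)=\{j\}$. By \eqref{eq:collect}, $h=a'\prod_{i=1}^rb_{n+1}(k_i')^{c_i'}$ with $a'\in\phi_{n+1}^{(j)}(K)$, so $J(a')=\emptyset$. Apply Lemma~\ref{lem:step} to this expression and to any $y\in X_{n+1}$, with orbit $O'=y\langle a'\rangle$. The section $h^{|O'|}|_y$ either has length less than $r$ or lies in $b_{n+2}(K)$, and in both cases it has $p$-power order. By Lemma~\ref{lem:order}, $h$ has $p$-power order.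
\end{proof}

\begin{remark}
Condition (D2) is what stops the process after two levels. Suppose we had $\bar{s}_1=e_1$, with (D1) still in force, and let $\chi(k)\ne0$, $\lambda\ne0$ and $g=(1,\lambda e_1)\,b_n(k)$. The orbit of $o$ has $p$ points and meets $\Omega$ in $o$ and $s_1$, so $g^p|_o$ is conjugate to $(1,\chi(k)e_1)\,b_{n+1}(k)$, an element of the same form. The descent of Remark~\ref{rem:descent} shows that $g$ has infinite order.
\end{remark}

\subsection{The group $G$ is a branch group}\label{sub:branching}

We must produce elements that act below a single vertex. If two elements of $\operatorname{St}(1)$ have their nontrivial sections on sets that meet only in $x$, their commutator has the form $x*y$. The nontrivial sections of $b_n(k)^a$ lie on $\Omega a$, so we have to make two translates of $\Omega$ meet in one prescribed point. This is where it matters that $A_n$ moves the fibers independently and that $Q_n\ne1$.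

\begin{lemma}\label{lem:claim}
For all $x\in X_n$ and $y\in G_{n+1}'$ we have $x*y\in G_n$.
\end{lemma}

\begin{proof}
Let $W=\{y\in G_{n+1}:x*y\in G_n\}$. It is a subgroup, and it is normal in $G_{n+1}$ by Lemma~\ref{lem:basic}(c) and the second formula in \eqref{eq:conj}. If $W$ contains the commutator of any two elements of a generating set, then $G_{n+1}/W$ is abelian and $G_{n+1}'\le W$. By Lemma~\ref{lem:basic}(b) it therefore suffices to show that $[\,b_n(k)|_z,\,b_n(k')|_{z'}\,]\in W$ for $k,k'\in K$ and $z,z'\in\Omega$.

Choose $a,a'\in A_n$ with $za=x=z'a'$. Since $A_n$ permutes the fibers, each of $\Omega a$ and $\Omega a'$ meets every fiber in at most one point, and in the fiber of $x$ this point is $x$. Define $\eta\colon D\to Q_n$ as follows. If $\delta\ne\bar{x}$ and there are points $(q,\delta)\in\Omega a$ and $(q',\delta)\in\Omega a'$, choose $\eta(\delta)$ with $q'\eta(\delta)\ne q$, which is possible because $|Q_n|\ge2$; otherwise put $\eta(\delta)=1$. Let $a''=a'(\eta,0)$. Then $z'a''=x$ and $\Omega a\cap\Omega a''=\{x\}$. By \eqref{eq:conj}, the elements $b_n(k)^a$ and $b_n(k')^{a''}$ of $\operatorname{St}_{G_n}(1)$ have trivial sections outside $\Omega a$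 and $\Omega a''$, respectively, and their sections at $x$ are $b_n(k)|_z$ and $b_n(k')|_{z'}$. Commutators in $\operatorname{St}(1)$ are computed section by section, so their commutator is $x*[\,b_n(k)|_z,\,b_n(k')|_{z'}\,]$.
\end{proof}

Each further level costs one more derived subgroup.

\begin{lemma}\label{lem:deep}
For $i\ge1$, every $n\ge0$ and every vertex $v$ of level $i$ of $T_n$ we have $v*G_{n+i}^{(i)}\le G_n$.
\end{lemma}

\begin{proof}
Use induction on $i$, for all $n$ at once. The case $i=1$ is Lemma~\ref{lem:claim}. Let $i\ge2$ and $v=xw$, with $w$ of level $i-1$ in $T_{n+1}$. By induction $w*G_{n+i}^{(i-1)}\le G_{n+1}$. Taking derived subgroups gives $w*G_{n+i}^{(i)}\le G_{n+1}'$, and Lemma~\ref{lem:claim} gives $v*G_{n+i}^{(i)}=x*(w*G_{n+i}^{(i)})\le G_n$.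
\end{proof}

\begin{lemma}\label{lem:isbranch}
$G$ is a branch group.
\end{lemma}

\begin{proof}
The tree $T_0$ has $|X_n|\ge2$ children at each vertex of level $n$, and $G$ is transitive on levels by Lemma~\ref{lem:basic}(d). We have $\mathrm{rist}_G(0)=G$. Let $i\ge1$. By Lemma~\ref{lem:basic}(b), taking sections embeds $\operatorname{St}_G(i)$ in the finite direct product $\prod_vG_i$ over the vertices $v$ of level $i$, and by Lemma~\ref{lem:deep} the image of $\mathrm{rist}_G(i)$ contains $\prod_vG_i^{(i)}$. The group $G_i$ is finitely generated and torsion, so $G_i^{(i)}$ has finite index in $G_i$ by Lemma~\ref{lem:dense}(a). Hence $\mathrm{rist}_G(i)$ has finite index in $\operatorname{St}_G(i)$, which has finite index in $G$.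
\end{proof}

\subsection{The dense subgroup}\label{sub:H}

Let $H_n=\langle A_n,b_n(L)\rangle\le G_n$ and $H=H_0$. The danger is that $H_n$ meets $b_n(K)$ in more than $b_n(L)$, since conjugates of $b_n(L)$ by $A_n$ could combine to give new elements. Taking the section at $o$ rules this out: it turns $b_n(k)$ into $b_{n+1}(k)$, so $k$ is remembered, while each factor $b_n(l)^c$ with $oc\ne o$ becomes rooted or trivial.

\begin{lemma}\label{lem:proper}
If $k\in K$ and $b_n(k)\in H_n$ for some $n$, then $k\in L$.
\end{lemma}

\begin{proof}
Fix $k$. By \eqref{eq:collect} there is an expression $b_n(k)=a\prod_{i=1}^rb_n(l_i)^{c_i}$ with $a,c_i\in A_n$ and $l_i\in L$. Among all $n$ and all such expressions choose one with the least $r\ge0$. Both $b_n(k)$ and the product over $i$ fix $X_n$ pointwise, so $a=1$. Taking sections at $o$ gives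
\[
b_{n+1}(k)=\prod_{i=1}^rb_n(l_i)|_{oc_i^{-1}} .
\]
The $i$th factor is $b_{n+1}(l_i)$ if $oc_i=o$, and otherwise it lies in $A_{n+1}$. If $oc_i\ne o$ for some $i$, then \eqref{eq:collect} gives an expression of $b_{n+1}(k)$ of the same kind with fewer than $r$ letters from $b_{n+1}(L)$, against the choice of $r$. So $oc_i=o$ for all $i$, and $b_{n+1}(k)=b_{n+1}(l_1\cdots l_r)$. Since $b_{n+1}$ is injective, $k=l_1\cdots l_r\in L$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:branch}]
The group $G$ is a finitely generated branch $p$-group by Lemmas~\ref{lem:basic}(a), \ref{lem:Gp} and~\ref{lem:isbranch}, and it contains $b_0(K)\cong K$. Since $L\ne K$, Lemma~\ref{lem:proper} shows that $H\ne G$. Since $LK'=K$, we have $b_0(K)=b_0(L)b_0(K)'\subseteq HG'$. The subgroup $HG'$ also contains $A_0$, so $HG'=G$, and $H$ is dense by Lemma~\ref{lem:dense}(c).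
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:embed} and Corollary~\ref{cor:continuum}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:branch} to the pair $L<K$ of Corollary~\ref{cor:KL}. It gives a finitely generated branch $p$-group $G$ with a proper dense subgroup $H$, and by Lemma~\ref{lem:dense}(d) $H$ lies in a maximal subgroup of infinite index.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
Let $E$ be a finitely generated residually finite $p$-group and let $L_0<K_0$ be a pair as in Corollary~\ref{cor:KL}. Put $K=E\times K_0$ and $L=E\times L_0$. Then $K$ is a finitely generated residually finite $p$-group, $L\ne K$, and $LK'\supseteq E\times L_0K_0'=K$. The group $G$ given by Proposition~\ref{prop:branch} contains a copy of $K$, hence of $E$. It has a proper dense subgroup, and so a maximal subgroup of infinite index by Lemma~\ref{lem:dense}(d).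
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:continuum}]
There are $2^{\aleph_0}$ pairwise non-isomorphic finitely generated residually finite $p$-groups, by Grigorchuk's results in \cite{Gri84} for $p=2$ and in \cite{Gri85} for all $p$. By the preceding proof, each of them embeds in a group $G$ as in Theorem~\ref{thm:main}. Such a group is countable, so it has only countably many finitely generated subgroups. If there were only $\kappa<2^{\aleph_0}$ isomorphism types of groups $G$, they would contain at most $\kappa\cdot\aleph_0<2^{\aleph_0}$ isomorphism types of finitely generated subgroups.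
\end{proof}

\section{The Frattini subgroup of a branch $p$-group}\label{sec:frattini}

In the proof of Theorem~\ref{thm:dichotomy} the branch property enters through the fact that $G$ is infinite and through the following lemma.

\begin{lemma}\label{lem:justinf}
Every nontrivial normal subgroup $N$ of a finitely generated branch $p$-group $G$ has finite index.
\end{lemma}

\begin{proof}
Let $1\ne g\in N$. Since the action is faithful, $g$ moves some vertex $v$, say of level $n$. Let $a,b\in\mathrm{rist}_G(v)$. Then $a^g\in\mathrm{rist}_G(vg)$ commutes with $a$ and $b$, so
\[
[a^{-1}a^g,b]=(a^g)^{-1}a\,b^{-1}a^{-1}a^g\,b=a\,b^{-1}a^{-1}b=[a^{-1},b].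
\]
The element $a^{-1}a^g=[a,g]$ lies in $N$, so the left side lies in $N$. Hence $\mathrm{rist}_G(v)'\le N$. The groups $\mathrm{rist}_G(w)$ with $w$ of level $n$ are conjugate in $G$ by level transitivity, so $N$ contains the product of their derived subgroups, which is $\mathrm{rist}_G(n)'$. The group $\mathrm{rist}_G(n)$ has finite index in $G$, so it is a finitely generated torsion group, and $\mathrm{rist}_G(n)'$ has finite index in it by Lemma~\ref{lem:dense}(a).
\end{proof}

Recall that a transitive action on a set with at least two points is \emph{primitive} if it preserves no partition other than the partition into points and the partition with one block, and that this holds if and only if the point stabilizers are maximal subgroups.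

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
By Lemma~\ref{lem:dense}(a), $G'$ and $G'G^p$ have finite index in $G$.

(1)$\Rightarrow$(2). Let $M$ be maximal of infinite index. Then $G'\not\le M$, since $G'$ has finite index. So $MG'$ is a subgroup that properly contains $M$, and $MG'=G$.

(2)$\Rightarrow$(3). The subgroup $H$ maps onto $G/G'G^p$. Choose $h_1,\dots,h_d\in H$ mapping to a basis. They generate a subgroup of $H$, which is proper in $G$.

(3)$\Rightarrow$(1). The proper subgroup $H_0=\langle h_1,\dots,h_d\rangle$ satisfies $H_0G'G^p=G$. It is dense by Lemma~\ref{lem:dense}(c), and Lemma~\ref{lem:dense}(d) gives (1).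

(1)$\Rightarrow$(4) and (1)$\Rightarrow$(6). Let $M$ be maximal of infinite index. Its core is a normal subgroup of infinite index, hence trivial by Lemma~\ref{lem:justinf}. The subgroup $\Phi(G)$ is normal and contained in $M$, so it lies in the core. The action of $G$ on the infinitely many cosets of $M$ is primitive, and its kernel is the core.

(4)$\Rightarrow$(5). The subgroup $G'G^p$ has finite index in the infinite group $G$, so it is nontrivial.

(5)$\Rightarrow$(1). Suppose all maximal subgroups have finite index. By Lemma~\ref{lem:dense}(b) they contain $G'G^p$, so they are the preimages of the hyperplanes of the vector space $G/G'G^p$. The hyperplanes intersect in $0$, so $\Phi(G)=G'G^p$.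

(6)$\Rightarrow$(1). A point stabilizer is a maximal subgroup whose index is the size of the set.

If (1) fails, all maximal subgroups are normal of index $p$ by Lemma~\ref{lem:dense}(b), and $\Phi(G)=G'G^p$ because (5) fails; if (1) holds, so do (4) and (6). The first case occurs for every $p$ by Pervova's theorem quoted in the introduction, and the second by Theorem~\ref{thm:main}.
\end{proof}

In particular, a group $G$ as in Theorem~\ref{thm:main} has trivial Frattini subgroup, acts faithfully and primitively on an infinite set, and contains a proper dense subgroup generated by $d=\dim_{\mathbb{F}_p}G/G'G^p$ elements, namely the subgroup $H_0$ above.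

\begin{remark}
The implication (1)$\Rightarrow$(4) fails for finitely generated $p$-groups that are not branch. Let $K$ be as in Corollary~\ref{cor:KL} and let $\langle z\rangle$ be cyclic of order $p^2$. If $M_0$ is a maximal subgroup of infinite index in $K$, then $M_0\times\langle z\rangle$ is one in $K\times\langle z\rangle$. But $z^p$ lies in every maximal subgroup $M$ of $K\times\langle z\rangle$: otherwise $M\langle z^p\rangle$ is the whole group, so $M$ has index $p$ because $z^p$ is central of order $p$, and Lemma~\ref{lem:dense}(b) gives $z^p\in M$.
\end{remark}

\begin{thebibliography}{9}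

\bibitem{Gri84}
Grigorchuk, Izv. Akad. Nauk SSSR \textbf{48} (1984), 939--985.

\bibitem{Gri85}
Grigorchuk, Mat. Sb. \textbf{126} (1985), 194--214.

\bibitem{problem}
\emph{Some topics in the dynamics of group actions on rooted trees}, doi:10.1134/s0081543811040067,
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak some-topics-\allowbreak in-the-dynamics-\allowbreak of-group-actions-\allowbreak on-rooted-trees-\allowbreak drnk39evrv.pdf}.

\end{thebibliography}
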